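\title{Dense $K_6$-free graphs with independence number below $\sqrt n$}

\begin{abstract}
The Ramsey--Tur\'an number $\mathbf{RT}(n,H,m)$ is the largest number of edges of an $H$-free graph on $n$ vertices with independence number less than $m$. We show that $\mathbf{RT}(n,K_6,\sqrt n)\ge(\frac18-o(1))n^2$, so that $\mathbf{RT}(n,K_6,o(\sqrt{n\log n}))$ is not $o(n^2)$, in contrast to the case of $K_5$. The order of magnitude is still $n^2$ at $m=\sqrt n\,e^{-a\sqrt{\log n/\log\log n}}$ for every fixed $a>0$. The construction places a blow-up of a triangle-free graph on a high-dimensional sphere, adds sparse random edges between nearly antipodal points, and joins two copies as in the Bollob\'as--Erd\H{o}s graph. We also prove the upper bounds $(\frac16+o(1))n^2$ for $m=o(\sqrt{n\log n})$ and $o(n^2)$ for $m=\sqrt n\,e^{-\omega(n)\sqrt{\log n}}$ with $\omega(n)\to\infty$.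
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For a graph $G$, let $e(G)$ be its number of edges and $\alpha(G)$ its independence number. A graph is \emph{$H$-free} if it has no subgraph isomorphic to $H$. For a graph $H$, a positive integer $n$ and a real number $m>0$, the \emph{Ramsey--Tur\'an number} $\mathbf{RT}(n,H,m)$ is the maximum of $e(G)$ over all $H$-free graphs $G$ on $n$ vertices with $\alpha(G)<m$; it is $0$ if there is no such graph. Logarithms are natural.

For $m>n$ the condition on $\alpha(G)$ is void, and $\mathbf{RT}(n,K_6,m)$ is the Tur\'an number $(\frac25+o(1))n^2$, attained by the balanced complete $5$-partite graph. That graph avoids $K_6$ because it is covered by five independent sets. Lowering $m$ forbids this mechanism, and for very small $m$ no admissible graph exists at all. In between, one asks how small $m$ can be if a quadratic number of edges is to remain possible. For a positive function $g$, we write $\mathbf{RT}(n,H,o(g(n)))=o(n^2)$ to mean that $\mathbf{RT}(n,H,f(n))=o(n^2)$ for every positive function $f$ with $f(n)=o(g(n))$.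

The scale $\sqrt{n\log n}$ comes from triangle-free graphs. Take two triangle-free graphs on about $n/2$ vertices each and add all edges between them. The result is $K_5$-free, has at least $\lfloor n^2/4\rfloor$ edges if the halves are balanced, and each of its independent sets lies in one half. This construction needs triangle-free graphs on a linear number of vertices with independence number less than $m$, and these do not exist when $m=o(\sqrt{n\log n})$: then every vertex set of linear size contains a triangle (Lemma~\ref{lem:triangle}), so two completely joined sets of linear size contain a $K_6$. Two results are known. At the scale itself,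
\[
\mathbf{RT}(n,K_5,\sqrt{n\log n})=\mathbf{RT}(n,K_6,\sqrt{n\log n})=\left(\tfrac14+o(1)\right)n^2 ,
\]
and below it Balogh, Hu and Simonovits proved that $\mathbf{RT}(n,K_5,o(\sqrt{n\log n}))=o(n^2)$. Since $K_5$ and $K_6$ give the same value at $\sqrt{n\log n}$, and the construction above disappears for both just below it, one would guess that $K_6$ behaves like $K_5$. This is the following problem, taken from \cite{two}.

\medskip
\noindent\textbf{Problem.} Is it true that $\mathbf{RT}(n,K_6,o(\sqrt{n\log n}))=o(n^2)$?
\medskip

The answer is no. Let $\bar\Phi(x)$ be the probability that a standard normal variable is at least $x$.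

\begin{theorem}\label{thm:lower}
For every fixed $a>0$,
\[
\liminf_{n\to\infty}\frac1{n^2}\,\mathbf{RT}\Big(n,K_6,\sqrt n\,e^{-a\sqrt{\log n/\log\log n}}\Big)\ \ge\ \tfrac14\bar\Phi(250a)>0 .
\]
\end{theorem}

\begin{corollary}\label{cor:answer}
If $\epsilon(n)\to0$ and $f(n)\ge\sqrt n\,e^{-\epsilon(n)\sqrt{\log n/\log\log n}}$, then $\mathbf{RT}(n,K_6,f(n))\ge(\frac18-o(1))n^2$. In particular $\mathbf{RT}(n,K_6,\sqrt n)\ge(\frac18-o(1))n^2$, and the statement $\mathbf{RT}(n,K_6,o(\sqrt{n\log n}))=o(n^2)$ is false.
\end{corollary}

\begin{proof}
A graph with $\alpha(G)<m$ has $\alpha(G)<m'$ for all $m'\ge m$, so $\mathbf{RT}(n,K_6,m)$ is nondecreasing in $m$. For each $a>0$ we have $f(n)\ge\sqrt n\,e^{-a\sqrt{\log n/\log\log n}}$ for large $n$, so Theorem~\ref{thm:lower} gives $\liminf n^{-2}\,\mathbf{RT}(n,K_6,f(n))\ge\frac14\bar\Phi(250a)$. Let $a\to0$ and use $\bar\Phi(250a)\to\frac12$. The function $f(n)=\sqrt n$ satisfies the hypothesis and is $o(\sqrt{n\log n})$.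
\end{proof}

\begin{theorem}\label{thm:upper}
\begin{itemize}
\item[(a)] If $f(n)=o(\sqrt{n\log n})$, then $\mathbf{RT}(n,K_6,f(n))\le(\frac16+o(1))n^2$.
\item[(b)] If $\omega(n)\to\infty$, then $\mathbf{RT}(n,K_6,\sqrt n\,e^{-\omega(n)\sqrt{\log n}})=o(n^2)$.
\end{itemize}
\end{theorem}

Thus for $\sqrt n\,e^{-o(\sqrt{\log n/\log\log n})}\le f(n)=o(\sqrt{n\log n})$ the value lies between $(\frac18-o(1))n^2$ and $(\frac16+o(1))n^2$. The drop to $o(n^2)$ happens between $\sqrt n\,e^{-O(\sqrt{\log n/\log\log n})}$, where the value is still of order $n^2$, and $\sqrt n\,e^{-\omega(n)\sqrt{\log n}}$. We determine neither the exact constant in $[\frac18,\frac16]$ nor the behavior inside the remaining gap.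

We prove Theorem~\ref{thm:upper} first, in Section~\ref{sec:upper}, because its proof shows why the argument for $K_5$ does not extend and what a dense $K_6$-free graph must look like. Section~\ref{sec:outline} explains the construction, starting from its one-dimensional case, and Sections~\ref{sec:sphere}--\ref{sec:join} prove Theorem~\ref{thm:lower}.

\section{Upper bounds}\label{sec:upper}

\subsection{Triangles and common neighborhoods}

The Ramsey number $R(3,M)$ is the least integer such that every graph on that many vertices contains a triangle or an independent set of size $M$. We use the elementary bound $R(3,M)\le\binom{M+1}2\le M^2$ and the bound of Ajtai, Koml\'os and Szemer\'edi: $R(3,M)\le CM^2/\log M$ for all $M\ge2$, with an absolute constant $C$.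

\begin{lemma}\label{lem:triangle}
Let $f(n)=o(\sqrt{n\log n})$ and $c>0$. For all large $n$, in every graph $G$ on $n$ vertices with $\alpha(G)<f(n)$, every set of at least $cn$ vertices contains a triangle.
\end{lemma}

\begin{proof}
Put $M=\max(\lceil f(n)\rceil,\lceil\sqrt n\,\rceil)$. Since $G$ has no independent set of size $M$, a triangle-free vertex set has fewer than $R(3,M)\le CM^2/\log M$ vertices. As $\log M\ge\frac12\log n$ and $M^2=o(n\log n)$, this bound is $o(n)$.
\end{proof}

So a $K_{j+3}$ appears as soon as some $K_j$ has a common neighborhood of linear size. Dependent random choice finds, in a dense graph, a large set in which all $j$-sets have many common neighbors.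

\begin{lemma}\label{lem:drc}
Let $X,Y$ be nonempty vertex sets of a graph, not necessarily disjoint, such that at least $c|X||Y|$ of the pairs $(x,y)\in X\times Y$ are adjacent. Let $j,r$ be positive integers and let $\delta>0$ satisfy $|X|^j\delta^r\le1$. Then there is a set $U\subset X$ with $|U|\ge c^r|X|-1$ in which any $j$ distinct vertices have at least $\delta|Y|$ common neighbors in $Y$.
\end{lemma}

\begin{proof}
Choose $y_1,\dots,y_r\in Y$ uniformly and independently, and let $U_0$ be the set of $x\in X$ adjacent to all of them. If $d_Y(x)$ is the number of neighbors of $x$ in $Y$, then convexity of $z\mapsto z^r$ gives $\mathbb E|U_0|=\sum_{x\in X}(d_Y(x)/|Y|)^r\ge c^r|X|$. Call a $j$-subset of $X$ \emph{poor} if it has fewer than $\delta|Y|$ common neighbors in $Y$. A poor set lies in $U_0$ only if every $y_i$ is one of these common neighbors, which has probability at most $\delta^r$. Hence the number $Z$ of poor subsets of $U_0$ has $\mathbb EZ\le|X|^j\delta^r\le1$, and for some choice $|U_0|-Z\ge c^r|X|-1$. Delete one vertex from each poor subset of $U_0$.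
\end{proof}

For constant $\delta$ the condition $|X|^j\delta^r\le1$ forces $r$ to be of order $\log n$, so the set $U$ is only guaranteed to have $n^{1-\theta}$ vertices for some constant $\theta>0$. This is enough to find an edge.

\begin{lemma}\label{lem:edge}
Let $f(n)=o(\sqrt{n\log n})$, let $0<c<1$ and $\delta=c^{12}$. For all large $n$ the following holds in every graph $G$ on $n$ vertices with $\alpha(G)<f(n)$. If $X,Y$ are disjoint vertex sets with $|X|,|Y|\ge cn$ and at least $c|X||Y|$ edges between them, then some edge inside $X$ has at least $\delta|Y|$ common neighbors in $Y$.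
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:drc} with $j=2$ and $r=\lfloor\log n/(5\log(1/c))\rfloor$. Then $c^r\ge n^{-1/5}$ and $c^{r+1}\le n^{-1/5}$, so $|X|^2\delta^r\le n^2c^{-12}n^{-12/5}\le1$ for large $n$. The set $U$ has at least $cn^{4/5}-1>f(n)$ vertices, so it contains an edge.
\end{proof}

\begin{remark}\label{rem:K5}
These two lemmas give the result for $K_5$. Let $\alpha(G)<f(n)$ and $e(G)\ge\varepsilon n^2$ with $0<\varepsilon<\frac13$. In a random partition into sets $X,Y$ of sizes $\lfloor n/2\rfloor,\lceil n/2\rceil$ each edge crosses with probability $|X||Y|/\binom n2\ge\frac12$, so some such partition has at least $\varepsilon n^2/2\ge\varepsilon|X||Y|$ crossing edges. Lemma~\ref{lem:edge} with $c=\varepsilon$ gives an edge with linearly many common neighbors, and Lemma~\ref{lem:triangle} finds a triangle among them.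
\end{remark}

For $K_6$ the set $U$ would have to contain a triangle. With $M=\lceil\sqrt n\,\rceil$ the Ramsey bound guarantees one only in sets of order $n/\log n$, and $n^{1-\theta}$ vertices are too few. The best one can do is to balance the two losses $c^r$ and $\delta$: with $r\approx\sqrt{\log n}$ both are $e^{-O(\sqrt{\log n})}$. This is the proof of part (b).

\begin{proof}[Proof of Theorem~\ref{thm:upper}(b)]
Let $m=\sqrt n\,e^{-\omega(n)\sqrt{\log n}}$. If $m\le1$, no graph has $\alpha(G)<m$ and the Ramsey--Tur\'an number is $0$. So let $m>1$ and $M=\lceil m\rceil\le2m$. Fix $0<\varepsilon<\frac12$, and let $G$ have $n$ vertices, $\alpha(G)<m$ and $e(G)\ge\varepsilon n^2$. We show that $G$ contains a $K_6$ if $n$ is large. Since $G$ has no independent set of size $M$, every set of at least $M^2\ge R(3,M)$ vertices contains a triangle, and $M^2\le4ne^{-2\omega(n)\sqrt{\log n}}$.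

Apply Lemma~\ref{lem:drc} with $X=Y=V(G)$, $c=2\varepsilon$, $j=3$, $r=\lceil\sqrt{\log n}\,\rceil$ and $\delta=e^{-4\sqrt{\log n}}$; here $n^3\delta^r\le n^3e^{-4\log n}\le1$. As $r\le2\sqrt{\log n}$, we have $n(2\varepsilon)^r\ge ne^{-b\sqrt{\log n}}$ with $b=2\log(1/(2\varepsilon))$, so $|U|\ge\frac12ne^{-b\sqrt{\log n}}$ for large $n$. Because $\omega(n)\to\infty$, both this number and $\delta n$ exceed $M^2$ for large $n$. Hence $U$ contains a triangle, its common neighborhood has at least $\delta n$ vertices and contains a second triangle, and the two triangles form a $K_6$. Thus $\mathbf{RT}(n,K_6,m)<\varepsilon n^2$ for all large $n$.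
\end{proof}

\subsection{The bound $n^2/6$}

For disjoint nonempty vertex sets $A,B$, let $d(A,B)$ be the number of edges between them divided by $|A||B|$. The pair $(A,B)$ is \emph{$\varepsilon$-regular} if $|d(A',B')-d(A,B)|\le\varepsilon$ whenever $A'\subset A$, $B'\subset B$, $|A'|\ge\varepsilon|A|$ and $|B'|\ge\varepsilon|B|$. In such a pair fewer than $\varepsilon|A|$ vertices of $A$ have fewer than $(d(A,B)-\varepsilon)|B|$ neighbors in $B$, since otherwise the set $A'$ of these vertices would violate regularity with $B'=B$. Szemer\'edi's regularity lemma states that for every $\varepsilon>0$ there is $k_1$ such that every graph on $n\ge k_1$ vertices has a partition $V_0,V_1,\dots,V_k$ of its vertex set with $1/\varepsilon\le k\le k_1$, $|V_0|\le\varepsilon n$, $|V_1|=\dots=|V_k|$, and all but at most $\varepsilon k^2$ of the pairs $(V_i,V_j)$, $1\le i<j\le k$, $\varepsilon$-regular. Mantel's theorem states that a triangle-free graph on $k$ vertices has at most $k^2/4$ edges.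

\begin{proof}[Proof of Theorem~\ref{thm:upper}(a)]
Fix $0<\gamma<\frac1{10}$, put $\varepsilon=\gamma/20$, let $k_1$ be as above, and put $c=\gamma/(10k_1)$. Let $n$ be large in terms of $\gamma$ and $f$, and let $G$ be $K_6$-free on $n$ vertices with $\alpha(G)<f(n)$. Take a partition as in the regularity lemma; each cluster $V_1,\dots,V_k$ has between $n/(2k_1)$ and $n/k$ vertices. Let $\mathcal R$ be the graph on $\{1,\dots,k\}$ whose edges are the $\varepsilon$-regular pairs of density at least $\gamma/4$. The edges of $G$ not between clusters adjacent in $\mathcal R$ meet $V_0$ (at most $\varepsilon n^2$), lie inside a cluster (at most $n^2/(2k)\le\varepsilon n^2/2$), lie in an irregular pair (at most $\varepsilon n^2$), or lie in a pair of density less than $\gamma/4$ (at most $\gamma n^2/8$). Their total is at most $\gamma n^2/4$.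

\emph{The graph $\mathcal R$ is triangle-free.} Suppose $1,2,3$ form a triangle in $\mathcal R$. Note that $\gamma/4-\varepsilon=\gamma/5$. Fewer than $2\varepsilon|V_1|$ vertices of $V_1$ have fewer than $\frac\gamma5|V_i|$ neighbors in $V_i$ for $i=2$ or $i=3$, so some $v\in V_1$ has neighborhoods $N_i\subset V_i$ with $|N_i|\ge\frac\gamma5|V_i|\ge cn$ for $i=2,3$. Since $\gamma/5\ge\varepsilon$, regularity of $(V_2,V_3)$ gives $d(N_2,N_3)\ge\gamma/5\ge c$. By Lemma~\ref{lem:edge} some edge $xy$ in $N_2$ has at least $c^{13}n$ common neighbors in $N_3$, and by Lemma~\ref{lem:triangle} these contain a triangle. Together with $v,x,y$ it forms a $K_6$.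

\emph{Every pair in $\mathcal R$ has density less than $\frac23+\gamma$.} Suppose the pair $(V_1,V_2)$ is in $\mathcal R$ and has density at least $\frac23+\gamma$. At least $(1-\varepsilon)|V_1|\ge cn$ vertices of $V_1$ have at most $(\frac13-\gamma+\varepsilon)|V_2|$ non-neighbors in $V_2$. By Lemma~\ref{lem:triangle} three of them form a triangle. Its common neighborhood in $V_2$ has at least $|V_2|-3(\frac13-\gamma+\varepsilon)|V_2|=3(\gamma-\varepsilon)|V_2|\ge cn$ vertices, so it contains a triangle, and again $G$ contains a $K_6$.

By Mantel's theorem, $e(G)\le\frac{k^2}4\left(\frac23+\gamma\right)\frac{n^2}{k^2}+\frac\gamma4n^2\le\left(\frac16+2\gamma\right)n^2$. Since $\gamma$ was arbitrary, part (a) follows.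
\end{proof}

The full strength of $f=o(\sqrt{n\log n})$ enters only through Lemma~\ref{lem:triangle}, and it cannot be dropped: at $f=\sqrt{n\log n}$ the value is $(\frac14+o(1))n^2$.

\section{The construction in outline}\label{sec:outline}

The proof of part (a) leaves one simple shape open: two parts of size $n/2$, sparse inside, joined with density below $\frac23$. So let $\Gamma$ consist of two copies $V',V''$ of a graph $G$ on a vertex set $V$, with many edges between them. If $G$ is $K_4$-free, a $K_6$ in $\Gamma$ consists of a triangle in $V'$ completely joined to a triangle in $V''$. To prevent this, we give each $v\in V$ a position $\varphi(v)$ on the unit sphere $S^{h-1}\subset\mathbb R^h$, join vertices of different copies when their positions make an angle slightly below $\pi/2$, as in the Bollob\'as--Erd\H{o}s graph, and arrange that every triangle of $G$ contains two nearly opposite points. The smallest case is $h=1$.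

\begin{example}\label{ex:dim1}
Let $h=1$, so that $S^0=\{1,-1\}$. Let $4\mid n$, let $|V|=n/2$, let $\varphi$ take each sign on $n/4$ vertices, and suppose every triangle of $G$ contains two vertices of opposite signs; that is, each sign class is triangle-free. Join $u'\in V'$ to $v''\in V''$ when $\varphi(u)\varphi(v)>0$. There are $2(n/4)^2=n^2/8$ edges between the copies. A clique inside one copy has at most two vertices of each sign. A clique meeting both copies has all its vertices of one sign, hence at most two in each copy. So $\Gamma$ is even $K_5$-free. But each sign class is a triangle-free set of $n/4$ vertices, and by Lemma~\ref{lem:triangle} the independence number cannot be $o(\sqrt{n\log n})$.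
\end{example}

The example shows where the constant $\frac18$ comes from, and it shows the obstacle: a region of the sphere without an antipodal pair carries a triangle-free subgraph of $G$, and on $S^0$ such a region is half of the sphere. We raise the dimension and relax ``antipodal''. Let $|\cdot|$ be the Euclidean norm. For $\rho>0$, call $x,x'\in S^{h-1}$ \emph{$\rho$-antipodal} if $|x+x'|<\rho$. The following inequality replaces the sign argument.

\begin{lemma}\label{lem:four}
If $x_1,x_2$ are $\rho$-antipodal and $y_1,y_2$ are $\rho$-antipodal, then $\langle x_i,y_j\rangle<\rho^2/4$ for some $i,j$.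
\end{lemma}

\begin{proof}
By the Cauchy--Schwarz inequality, $\sum_{i,j}\langle x_i,y_j\rangle=\langle x_1+x_2,y_1+y_2\rangle\le|x_1+x_2|\,|y_1+y_2|<\rho^2$, and the sum has four terms.
\end{proof}

Accordingly, the copies are joined by the rule $\langle\varphi(u),\varphi(v)\rangle\ge\rho^2/4$. Two properties of the sphere determine $\rho$. The inner product of two random points is approximately normal with variance $1/h$, so the rule keeps a proportion of about $\bar\Phi(\psi/4)$ of all pairs, where $\psi=\sqrt h\,\rho^2$; we keep $\psi$ constant. And a region with no $(\rho/2)$-antipodal pair has measure at most $\kappa=e^{-h\rho^2/32}=e^{-\psi\sqrt h/32}$ (Lemma~\ref{lem:measure}), which tends to $0$. The vertex sets that the geometry forces to be triangle-free now have about $\kappa|V|$ vertices, and we aim for independence number $\sqrt{\kappa|V|}$ up to logarithmic factors. A larger $\psi$ lowers the independence number and costs density; this is the trade-off in Theorem~\ref{thm:lower}.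

The edges of $G$ are of two kinds: a set $B$ of edges between $\rho$-antipodal points, which may lie in triangles, and the rest, which must form a triangle-free graph $F$. Neither kind suffices alone. If $G=F$, Lemma~\ref{lem:triangle} applies to all of $V$. If $G=B$, cut the sphere into $J$ pieces of diameter at most $\rho/4$; no piece contains a $\rho$-antipodal pair when $\rho\le1$, so some piece carries an independent set of $|V|/J$ vertices, and our $J$ will be a small power of $|V|$.

We let $F$ be a blow-up of a triangle-free graph $F_0$ on $N$ vertices with $\alpha(F_0)<\ell$, where $\ell$ has order $\sqrt N\log N$: each vertex becomes a \emph{blob} of $t$ vertices, each edge a complete bipartite graph, and all $Nt$ vertices get independent random positions. An independent set of $F$ lies in fewer than $\ell$ blobs. If it also spans no edge of $B$, it should be nearly confined to a region of measure at most $\kappa$, which holds about $\ell t\kappa$ vertices of these blobs. A union bound over the at most $e^{\ell\log N}$ choices of $\ell$ blobs yields a bound of order $\ell\max(t\kappa,\log N)$. Divided by $\sqrt{Nt}$, this is $(\ell/\sqrt N)\max(\kappa\sqrt t,\log N/\sqrt t)$,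 which is smallest at $t=\log N/\kappa$. The target size $s$ then has order $\ell\log N$.

The set $B$ is random with density $q$. It must meet each of the at most $(Nt)^s$ candidate sets of size $s$, and each of these will contain at least $s^2/(8J^2)$ usable pairs; so $q$ of order $J^2\log N/s=J^2N^{-1/2-o(1)}$ suffices. It must also create no $K_4$. If $Q$ bounds the densities of $F_0$ and $B$, and $t=N^{o(1)}$, a given edge extends to about $N^{2+o(1)}Q^5$ copies of $K_4$, which is negligible once $Q$ is polynomially below $N^{-2/5}$. The room between the exponents $\frac12$ and $\frac25$ absorbs $J^2$ if $J$ is a small power of $N$. Our bound for $J$ is $h^{h/2}$, so $h$ may have order $\log N/\log\log N$, and the gain $\kappa^{1/2}$ is the exponential factor in Theorem~\ref{thm:lower}.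

\section{Positions on the sphere}\label{sec:sphere}

\subsection{Parameters}

Fix $a>0$ and put $\psi=1000a$. Let $N$ be an integer, assumed large in terms of $a$ wherever needed; $o(1)$ refers to $N\to\infty$. Put
\[
L=\log N,\qquad h=\Big\lfloor\frac L{100\log L}\Big\rfloor,\qquad\rho=\sqrt\psi\,h^{-1/4},\qquad\kappa=e^{-h\rho^2/32}=e^{-\psi\sqrt h/32},
\]
\[
t=\lceil L/\kappa\rceil,\qquad n_0=Nt,\qquad\ell=\lceil64\sqrt N\,L\rceil,\qquad s=2\lceil20\,\ell L\rceil .
\]
Then $h\to\infty$ and $\rho\to0$, so $\rho\le1$. Since $h\le L$, we have $\kappa^{-1}\le e^{\psi\sqrt L}=N^{o(1)}$, hence $t=N^{o(1)}$ and $\log n_0\le2L$. Also $t\kappa\le L+1$ and $\ell\le N$. From $s\le40\ell L+2\le2560\sqrt N L^2+40L+2$ we get $\sqrt N\le s\le3000\sqrt N\,L^2$, and since $N=n_0/t\le n_0\kappa/L$,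
\begin{equation}\label{eq:s}
s\le3000\,\sqrt{n_0}\,\kappa^{1/2}L^{3/2}.
\end{equation}

Let $\mu$ be the uniform probability measure on $S^{h-1}$. A union bound cannot run over all regions of small measure, so we cut the sphere into finitely many pieces and use only their unions. If points of $S^{h-1}$ have pairwise distances at least $\rho/8$, the open balls of radius $\rho/16$ around them are disjoint and lie in the ball of radius $1+\rho/16$, so there are at most $(1+16/\rho)^h$ such points. Take a maximal such set $z_1,\dots,z_J$, and let $P_i$ be the set of points whose nearest $z_j$ is $z_i$, ties being broken by the smallest index. By maximality every point is within distance $\rho/8$ of some $z_j$. So the \emph{pieces} $P_1,\dots,P_J$ are Borel sets of diameter at most $\rho/4$ that partition the sphere, and, since $\log h\le\log L$,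
\begin{equation}\label{eq:J}
J\le\big(1+16\psi^{-1/2}h^{1/4}\big)^h\le h^{h/2}\le e^{L/200}=N^{1/200}.
\end{equation}

\subsection{Regions without nearly antipodal pairs}

We use the Brunn--Minkowski inequality in the form $\operatorname{vol}\big(\frac12(X+Y)\big)\ge\sqrt{\operatorname{vol}X\operatorname{vol}Y}$ for nonempty compact $X,Y\subset\mathbb R^h$, where $\frac12(X+Y)$ is the set of midpoints of a point of $X$ and a point of $Y$. If $D$ has no nearly antipodal pair, then $D$ and $-D$ are far apart, so midpoints between them lie well inside the unit ball. Passing to cones turns this into a statement about volumes.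

\begin{lemma}\label{lem:measure}
Let $0<r\le1$. If $D\subset S^{h-1}$ is a Borel set with $|x+x'|\ge r$ for all $x,x'\in D$, then $\mu(D)\le e^{-hr^2/8}$. In particular, a Borel set of measure greater than $\kappa$ contains a $(\rho/2)$-antipodal pair.
\end{lemma}

\begin{proof}
The measure $\mu(D)$ is the supremum of the measures of compact subsets of $D$, and the hypothesis passes to subsets, so we may assume that $D$ is compact and nonempty. Let $X=\{\lambda x:x\in D,\ 0\le\lambda\le1\}$. This set is compact, and integration in polar coordinates gives $\operatorname{vol}X=\operatorname{vol}(-X)=\mu(D)\beta$, where $\beta$ is the volume of the unit ball. A point of $\frac12(X+(-X))$ has the form $\frac12(\lambda x-\lambda'x')$ with $x,x'\in D$. Its norm is a convex function of $(\lambda,\lambda')\in[0,1]^2$, so it is at most the largest of the values $0,\frac12,\frac12,\frac12|x-x'|$ at the corners. Now $|x-x'|^2=4-|x+x'|^2\le4-r^2$, and $\frac12\le\sqrt{1-r^2/4}$ because $r\le1$. So $\frac12(X+(-X))$ lies in the ball of radius $\sqrt{1-r^2/4}$ about the origin, and the Brunn--Minkowski inequality gives $\mu(D)\beta\le(1-r^2/4)^{h/2}\beta\le e^{-hr^2/8}\beta$.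 For $r=\rho/2$ the bound is $\kappa$.
\end{proof}

\subsection{Choosing the positions}

Let $W$ be a set of size $N$, let $[t]=\{1,\dots,t\}$, let $V=W\times[t]$, and let $\pi:V\to W$ be the projection. The blobs are the sets $\pi^{-1}(w)$. We need positions such that no $\ell$ blobs crowd into a small region, and such that the joining rule produces many edges.

\begin{lemma}\label{lem:positions}
There is a map $\varphi:V\to S^{h-1}$ with the following two properties.
\begin{itemize}
\item[(P1)] For every $\ell$-subset $I$ of $W$ and every union $D$ of pieces with $\mu(D)\le\kappa$, fewer than $s/2$ vertices $v\in I\times[t]$ have $\varphi(v)\in D$.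
\item[(P2)] The number of ordered pairs $(u,v)$ of distinct vertices with $\langle\varphi(u),\varphi(v)\rangle\ge\rho^2/4$ is at least $(\bar\Phi(\psi/4)-o(1))n_0^2$.
\end{itemize}
\end{lemma}

\begin{proof}
Choose the points $\varphi(v)$ independently with distribution $\mu$. We show that each property fails with probability $o(1)$.

(P1) Fix $I$ and $D$. The number of $v\in I\times[t]$ with $\varphi(v)\in D$ is binomial with $\ell t$ trials and success probability at most $\kappa$. For the integer $i=s/2$, it is at least $i$ with probability at most $\binom{\ell t}i\kappa^i\le(e\ell t\kappa/i)^i$. Since $e^2\ell t\kappa\le e^2\ell(L+1)\le20\ell L\le i$, this is at most $e^{-i}\le e^{-20\ell L}$. There are at most $N^\ell2^J\le e^{\ell L+J}$ pairs $(I,D)$, and $J\le\ell L$ by \eqref{eq:J}, so (P1) fails with probability at most $e^{-18\ell L}$.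

(P2) Let $c_h$ be the probability that $\langle x,y\rangle\ge\rho^2/4$ for independent uniform $x,y$. By rotation invariance this is also the conditional probability given $x$, and it equals the probability that the first coordinate $y_1$ of $y$ satisfies $\sqrt h\,y_1\ge\sqrt h\,\rho^2/4=\psi/4$. Poincar\'e's limit theorem says that $\sqrt h\,y_1$ converges in distribution to a standard normal variable: write $y=g/|g|$ with $g$ a standard Gaussian vector in $\mathbb R^h$, so that $\sqrt h\,y_1=g_1\sqrt h/|g|$, and note that $|g|^2/h\to1$ in probability. Hence $c_h\to\bar\Phi(\psi/4)$.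

Let $Z$ be the number of unordered pairs $\{u,v\}$ with $\langle\varphi(u),\varphi(v)\rangle\ge\rho^2/4$. The indicators of two distinct pairs are independent. For disjoint pairs they depend on different points. For pairs $\{u,v\},\{u,w\}$ they are conditionally independent given $\varphi(u)$, each with conditional probability $c_h$, so both equal $1$ with probability $c_h^2$. Thus $Z$ has mean $c_h\binom{n_0}2$ and variance at most $\binom{n_0}2$, and by Chebyshev's inequality $Z\ge c_h\binom{n_0}2-n_0^{3/2}$ with probability at least $1-1/n_0$. The number of ordered pairs is $2Z$.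
\end{proof}

Fix such a $\varphi$. A pair $\{u,v\}\subset V$ is \emph{admissible} if $\pi(u)\ne\pi(v)$ and $\varphi(u),\varphi(v)$ are $\rho$-antipodal; these are the pairs that may become edges of $B$. We exclude pairs inside a blob so that the vertices of any clique have distinct projections. Let $a(S)$ be the number of admissible pairs in $S\subset V$, and let
\[
\mathcal S=\{S\subset V:\ |S|=s,\ |\pi(S)|\le\ell\}.
\]
A sparse random set $B$ meets every $S\in\mathcal S$ only if each contains many admissible pairs, whereas Lemma~\ref{lem:measure} provides a single pair of points. We apply it to the pieces that contain many points of $S$; the slack between $\rho/2$ and $\rho$ then makes all pairs between two such pieces $\rho$-antipodal.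

\begin{lemma}\label{lem:admissible}
Every $S\in\mathcal S$ has $a(S)\ge s^2/(8J^2)$.
\end{lemma}

\begin{proof}
Choose an $\ell$-subset $I$ of $W$ containing $\pi(S)$. Call a piece \emph{heavy} if it contains the positions of at least $s/(2J)$ vertices of $S$, and let $D$ be the union of the heavy pieces. The other pieces account for at most $s/2$ vertices of $S$, so at least $s/2$ vertices of $S\subset I\times[t]$ have positions in $D$. By (P1), $\mu(D)>\kappa$. By Lemma~\ref{lem:measure} there are heavy pieces $P_i,P_j$ and points $x\in P_i$, $x'\in P_j$ with $|x+x'|<\rho/2$. Here $i\ne j$, since otherwise $|x+x'|\ge|2x|-|x-x'|\ge2-\rho/4>\rho/2$. All $y\in P_i$, $y'\in P_j$ satisfy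
\[
|y+y'|\le|x+x'|+|y-x|+|y'-x'|<\tfrac\rho2+\tfrac\rho4+\tfrac\rho4=\rho ,
\]
so at least $s^2/(4J^2)$ pairs in $S$ have $\rho$-antipodal positions. Each vertex shares its blob with fewer than $t$ others, so at most $st/2$ pairs in $S$ lie inside a blob. Finally $st/2\le s^2/(8J^2)$, because $4tJ^2\le N^{1/100+o(1)}\le\sqrt N\le s$.
\end{proof}

\section{The graph inside one part}\label{sec:inside}

\begin{proposition}\label{prop:G}
There is a graph $G$ on $V$ such that
\begin{itemize}
\item[(i)] $G$ is $K_4$-free;
\item[(ii)] every triangle of $G$ contains two vertices with $\rho$-antipodal positions;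
\item[(iii)] $\alpha(G)<s$.
\end{itemize}
\end{proposition}

At the density needed for (iii), the random graph $F_0$ has $\binom N3p^3$ triangles in expectation, with $p$ of order $N^{-1/2}$, so a union bound cannot exclude them. Each such local event depends on few random choices, however, and the asymmetric Lov\'asz local lemma applies. We use it in the following form. Let finitely many events be given, each determined by some subset of a family of mutually independent random variables, and write $Y\sim X$ if $X\ne Y$ and their subsets intersect. If there are weights $x_X\in[0,1)$ with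
\begin{equation}\label{eq:lll}
\mathbb P(X)\le x_X\prod_{Y\sim X}(1-x_Y)\quad\text{for every event }X,
\end{equation}
then with positive probability none of the events occurs. We choose $F_0$ and $B$ in one application, because a $K_4$ may use edges of both kinds.

\begin{proof}[Proof of Proposition~\ref{prop:G}]
Let
\[
p=\frac1{4\sqrt N},\qquad q=\frac{48J^2\log n_0}s,\qquad Q=\max(p,q).
\]
By \eqref{eq:J} and $s\ge\sqrt N$ we have $q\le96LN^{-0.49}\le N^{-0.48}$, so $Q\le N^{-0.48}$; also $q\ge1/s=N^{-1/2-o(1)}$. Put each pair of $W$ into a random graph $F_0$ with probability $p$, and each admissible pair of $V$ into a random set $B$ with probability $q$, all choices being independent. We call the corresponding indicator variables \emph{$F_0$-variables} and \emph{$B$-variables}. Let $F$ be the set of pairs $uv$ of $V$ with $\pi(u)\pi(v)\in F_0$, and let $G$ have edge set $F\cup B$. No edge of $G$ lies inside a blob.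

\emph{Bad events.} There are four types.
\begin{itemize}
\item Type $T$, one for each triple in $W$: the triple is a triangle of $F_0$. The probability is $p^3$.
\item Type $C$, one for each $4$-subset of $V$ with four distinct projections and each labeling of its six pairs by $F$ or $B$ in which all $B$-labeled pairs are admissible: each pair belongs to the set named by its label. As the projections are distinct, the six pairs refer to six different variables, and the probability is at most $Q^6$.
\item $E_I$, for each $\ell$-subset $I$ of $W$: no edge of $F_0$ lies in $I$. The probability is at most $e^{-p\binom\ell2}$.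
\item $A_S$, for each $S\in\mathcal S$: no pair of $B$ lies in $S$. The probability is at most $e^{-qa(S)}$.
\end{itemize}

\emph{If no bad event occurs, $G$ is as required.} (i) The vertices of a $K_4$ in $G$ lie in distinct blobs, and labeling each edge by a set that contains it exhibits an event of type $C$. (ii) A triangle with all edges in $F$ projects to a triangle of $F_0$. So every triangle of $G$ has an edge in $B$, which is an admissible pair. (iii) Let $S$ be an independent set of size $s$. Then $\pi(S)$ is independent in $F_0$, since an edge of $F_0$ in $\pi(S)$ lifts to an edge of $F$ in $S$. If $|\pi(S)|\ge\ell$, then $E_I$ occurs for any $\ell$-subset $I$ of $\pi(S)$. Otherwise $S\in\mathcal S$ and $A_S$ occurs.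

\emph{Weights.} Let
\[
x_T=2p^3,\qquad x_C=2Q^6,\qquad x_{E_I}=N^{-2\ell},\qquad x_{A_S}=n_0^{-2s}.
\]
All weights are at most $\frac12$, and $1-x\ge e^{-2x}$ on $[0,\frac12]$. There are at most $N^\ell$ events $E_I$ and at most $n_0^s$ events $A_S$, so together they weigh at most $N^{-\ell}+n_0^{-s}\le0.01$. An $F_0$-variable is used by at most $N$ events of type $T$, of total weight at most $2Np^3=p/8$; a $B$-variable is used by none. An event of type $C$ that uses the $F_0$-variable of $ww'$ is specified by a vertex in each of the blobs of $w$ and $w'$, two further vertices and a labeling, so there are at most $t^2n_0^2\cdot2^6=64N^2t^4$ of them. For a $B$-variable the count is at most $64n_0^2$, which is no larger. So the events of type $C$ using a given variable have total weight at most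
\[
\sigma=128N^2t^4Q^6\le N^{2-2.88+o(1)}=N^{-0.88+o(1)},
\]
and therefore $2\sigma\le p/4$ and $2\sigma\le q/2$. If an event $X$ uses $v_F$ of the $F_0$-variables and $v_B$ of the $B$-variables, then
\begin{equation}\label{eq:prod}
\prod_{Y\sim X}(1-x_Y)\ge\exp\Big(-2\sum_{Y\sim X}x_Y\Big)\ge\exp\Big(-\frac p4v_F-2\sigma(v_F+v_B)-0.02\Big).
\end{equation}

\emph{Checking \eqref{eq:lll}.} For types $T$ and $C$ we have $v_F+v_B\le6$, so the right side of \eqref{eq:prod} tends to $e^{-0.02}$ and is at least $\frac12$; the probability of the event is at most half its weight.

For $E_I$ we have $v_F=\binom\ell2$ and $v_B=0$, so the right side of \eqref{eq:lll} is at least $\exp\big(-2\ell L-\frac p2\binom\ell2-1\big)$. This is at least $e^{-p\binom\ell2}$, because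
\[
\frac p2\binom\ell2=\ell\cdot\frac{p(\ell-1)}4\ge\ell\cdot\frac{64\sqrt N L-1}{16\sqrt N}=\ell\,(4L-o(1))\ge2\ell L+1 .
\]
This step fixes $p$ and $\ell$: the constant $\frac14$ in $p$ makes the triangles cost only the fraction $p/4$ per pair, and $\ell$ is chosen so that what remains exceeds $2\ell L$.

For $A_S$ we have $v_F=0$ and $v_B=a(S)$, so the right side of \eqref{eq:lll} is at least $\exp\big(-2s\log n_0-\frac q2a(S)-1\big)$. This is at least $e^{-qa(S)}$, because Lemma~\ref{lem:admissible} gives
\[
\frac q2\,a(S)\ge\frac{24J^2\log n_0}s\cdot\frac{s^2}{8J^2}=3s\log n_0\ge2s\log n_0+1 .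
\]
By the local lemma, with positive probability no bad event occurs.
\end{proof}

\section{Joining two copies}\label{sec:join}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $\Gamma$ consist of two disjoint copies $V',V''$ of $V$, each carrying the graph $G$ of Proposition~\ref{prop:G}, with $u'\in V'$ adjacent to $v''\in V''$ if and only if $\langle\varphi(u),\varphi(v)\rangle\ge\rho^2/4$. It has $n'=n'(N)=2Nt$ vertices.

\emph{$\Gamma$ is $K_6$-free.} By (i), a $K_6$ has at most three, hence exactly three, vertices in each copy; this is the only use of (i), and it excludes in particular the split $4+2$, in which the two vertices on one side need not be nearly antipodal. By (ii), the triangle in $V'$ contains two vertices with $\rho$-antipodal positions $x_1,x_2$, and the triangle in $V''$ contains two with $\rho$-antipodal positions $y_1,y_2$. All four cross pairs are adjacent, so $\langle x_i,y_j\rangle\ge\rho^2/4$ for all $i,j$, contrary to Lemma~\ref{lem:four}.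

\emph{Independence number and edges.} An independent set has at most $s-1$ vertices in each copy by (iii), so $\alpha(\Gamma)<2s$. Each ordered pair $(u,v)$ counted in (P2) gives an edge $u'v''$, so, as $\psi/4=250a$ and $n_0=n'/2$,
\[
e(\Gamma)\ge\big(\bar\Phi(\psi/4)-o(1)\big)n_0^2=\big(\tfrac14\bar\Phi(250a)-o(1)\big)n'^2 .
\]

\emph{From $n'(N)$ to all $n$.} We first show that $n'(N+1)/n'(N)\to1$. The function $z\mapsto z/(100\log z)$ has derivative between $0$ and $1$ for large $z$, and $L$ increases by at most $1/N$ when $N$ is replaced by $N+1$; so $h$ increases by $0$ or $1$. Since $\sqrt{h+1}-\sqrt h\to0$, the ratio of consecutive values of $\kappa$ tends to $1$. The same holds for $L$, hence for $L/\kappa$, and, as $L/\kappa\to\infty$, for $t$ and $n'$.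

Fix $N_0$ such that everything above holds for $N\ge N_0$. Given $n>n'(N_0)$, let $N$ be the least integer above $N_0$ with $n'(N)\ge n$. Then $n'(N-1)<n\le n'(N)$ and $N\to\infty$ as $n\to\infty$, so $n'(N)=(1+o(1))n$. Delete any $n'-n$ vertices of $\Gamma$. This removes at most $(n'-n)n'=o(n^2)$ edges and leaves a $K_6$-free graph on $n$ vertices with at least $(\frac14\bar\Phi(250a)-o(1))n^2$ edges and independence number less than $2s$.

It remains to bound $2s$. By \eqref{eq:s} and $n_0=n'/2\le n$,
\[
2s\le6000\,\sqrt n\,L^{3/2}e^{-\psi\sqrt h/64}.
\]
Put $\Lambda=\sqrt{\log n/\log\log n}$. Since $t=N^{o(1)}$, we have $L=(1+o(1))\log n$ and $\log L=(1+o(1))\log\log n$, so $\sqrt h=(\frac1{10}+o(1))\Lambda$ and $\psi\sqrt h/64=(\frac{100}{64}+o(1))\,a\Lambda\ge1.3\,a\Lambda$. Moreover $\log(6000L^{3/2})=O(\log\log n)=o(\Lambda)$, which is at most $0.3\,a\Lambda$ for large $n$. Hence $2s\le\sqrt n\,e^{-a\Lambda}$, and the theorem follows.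
\end{proof}

\begin{thebibliography}{1}

\bibitem{two}
\emph{Two Results On Ramsey-Tur\'an Numbers},
doi:10.37236/9135,
\texttt{https://unpaywall.org/10.37236\%2F9135}.

\end{thebibliography}
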